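# Counting Zero-Patterns by a Random Descent through Varieties

Throughout, $[m]=\{1,\dots,m\}$, $\log$ is the natural logarithm, and $K$ is an algebraically closed field. "Closed" means Zariski closed.

## A random descent through subvarieties

Let $X\subseteq K^N$ be an irreducible closed set of dimension $\nu$, and let $f_1,\dots,f_m\in K[x_1,\dots,x_N]$. Fix a point $u\in X$ and write
$$S=\{i\in[m]: f_i(u)=0\}.$$
For an irreducible closed $W\subseteq X$ put
$$I(W)=\{i: f_i|_W\equiv 0\}.$$
If $u\in W$, then $I(W)\subseteq S$, because a polynomial that vanishes on all of $W$ vanishes at $u$. Put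
$$N_S(W)=S\setminus I(W).$$
These are the polynomials that vanish at $u$ for a reason not yet explained by $W$.

If $i\in N_S(W)$, then $W\cap\{f_i=0\}$ is a proper closed subset of $W$ that contains $u$. Fix once and for all an irreducible component of it containing $u$ and call it $W^{(i)}$. (There may be several such components, and the choice may depend on $S,W,i$.) By Krull's theorem, recalled below, $\dim W^{(i)}=\dim W-1$.

Choose positive reals $t_1,\dots,t_\nu$, the *thresholds*, one for each positive dimension. The **descent** starts at $W_0=X$. When it stands at $W_a$, which contains $u$ and has dimension $b=\nu-a$, it does the following.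

* If $b=0$, stop.
* If $b\ge 1$ and $|N_S(W_a)|<t_b$, stop.
* Otherwise choose $i_{a+1}\in N_S(W_a)$ uniformly at random and move to $W_{a+1}=W_a^{(i_{a+1})}$.

In the third case $|N_S(W_a)|\ge t_b>0$, so there is something to choose. The dimension drops by one at each move, so the descent stops after at most $\nu$ moves. The sequence $(i_1,\dots,i_a)$ at the moment of stopping is called a *run*.

**Example.** Let $X=K^2$, $f_1=xy$, $f_2=x$, $f_3=x-y$, $u=(0,0)$, and $t_1=t_2=2$. Then $S=\{1,2,3\}$ and $N_S(X)=\{1,2,3\}$. The set $\{f_1=0\}$ has two components through $u$; let us choose $X^{(1)}=\{x=0\}$.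

* Choosing $1$ or $2$ first leads to $W=\{x=0\}$. There $I(W)=\{1,2\}$, so $N_S(W)=\{3\}$, which has fewer than $t_1=2$ elements, and the descent stops. Note that $I(W)$ contains an index that was never chosen.
* Choosing $3$ first leads to $W=\{x=y\}$. There $I(W)=\{3\}$ and $N_S(W)=\{1,2\}$, so the descent chooses $1$ or $2$ and ends at the point $u$.

The runs are $(1)$ and $(2)$ with probability $\tfrac13$ each, and $(3,1)$ and $(3,2)$ with probability $\tfrac16$ each. The total is $1$.

The descent is a device for counting. We want to know how many different sets $S$ can occur as the point $u$ varies. When a run stops at $W_a$, the set $S$ is recovered as $I(W_a)\cup R$ with $R=N_S(W_a)$. So $S$ is encoded by the indices chosen, the variety reached, and a remainder $R$, which is *small* by the stopping rule. On the other hand, each move was made with probability at most $1/t_b$. Since the probabilities of the runs of $S$ add up to $1$, each $S$ has *many* codes if its runs are long. Few codes in total and many codes per $S$ means few sets $S$. The rest of the lecture makes this quantitative.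

## Zero-patterns and the extremal number $M(k,d)$

Let $\mathbf f=(f_1,\dots,f_m)$ be polynomials of degree $\le d$ in $n$ variables over a field $F$, with $m\ge n$.

**Definition.** The *zero-pattern* of $\mathbf f$ at $u\in F^n$ is the set $\{i: f_i(u)=0\}$. The number of distinct zero-patterns, as $u$ ranges over $F^n$, is $Z_F(\mathbf f)$. For a closed set $X\subseteq K^N$ and $f_i\in K[x_1,\dots,x_N]$, the number of distinct zero-patterns at points of $X$ is $Z_X(\mathbf f)$.

For example, $f_i=x_i$ ($i\le n=m$) over any field gives all $2^n$ subsets: put $0$ in the coordinates of $S$ and $1$ elsewhere.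

**Definition.** $M(k,d)$ is the maximum number of (distinct) subsets of a $k$-element set such that every element belongs to at most $d$ of them. The empty set counts as a subset. The number of members containing an element $x$ is called the degree of $x$.

Some values:

* $M(k,d)=2^k$ when $d\ge 2^{k-1}$, since in the family of all subsets each element lies in exactly $2^{k-1}$ sets. In particular $M(1,d)=2$.
* $M(k,1)=k+1$: the nonempty members are disjoint, so there are at most $k$ of them, and the singletons attain this.
* $M(3,2)=5$. The total size of the members is at most $3\cdot 2=6$. If $s\le3$ members are singletons and $t$ are larger, then $s+2t\le 6$, so $s+t\le (6+s)/2\le 4.5$, that is, $s+t\le 4$. With $\emptyset$ this gives at most $5$, and $\emptyset,\{1\},\{2\},\{3\},\{1,2,3\}$ attains it.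
* $M(3,3)=7$: all sets of size $\le 2$ give degrees $1+2=3$ and $7$ members, and all $8$ subsets would need degree $4$.

The question is the following conjecture from the paper "On the Number of Zero-Patterns of a Sequence of Polynomials".

**Conjecture.** There exists an absolute constant $c$ such that for any sequence of $m\ge n$ polynomials of degree $\le d$ in $n$ variables over a field $F$,
$$Z_F(\mathbf f)\le\bigl(c\cdot M(\lfloor m/n\rfloor,d)\bigr)^n .$$

Known results that come with the problem are $Z_F(\mathbf f)\le\sum_{j=0}^n\binom mj$ for $d=1$, $Z_F(\mathbf f)\le\binom{md}{n}$ for $d\ge2$, and the conjecture itself for $m>nd$. We always write $k=\lfloor m/n\rfloor\ge1$ and $M=M(k,d)$.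

## One variable, one polynomial per variable, linear polynomials

**One variable.** Let $n=1$, so $k=m$. Zero polynomials belong to every pattern, so delete them; say $m'$ polynomials remain. Distinct patterns come from distinct points, and a nonzero $f_i$ has at most $d$ roots, so $i$ belongs to at most $d$ patterns. The patterns therefore form a family of the kind counted by $M(m',d)$, and $Z_F(\mathbf f)\le M(m',d)\le M(m,d)$. (Here $M(0,d)=1$, and subsets of $[m']$ are also subsets of $[m]$.) So $c=1$ works when $n=1$, and we see where $M$ comes from. The conjecture says that in $n$ variables one cannot do much better than to split the polynomials into $n$ blocks of about $k$ polynomials, one block for each variable.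

**The case $k=1$.** If $n\le m<2n$, then $M=2$ and trivially $Z_F(\mathbf f)\le 2^m\le 2^{2n}=(2M)^n$.

**Linear polynomials.** We use a standard inequality: for $0<t\le m$,
$$\sum_{0\le j\le t}\binom mj\le\Bigl(\frac{em}{t}\Bigr)^t. \tag{1}$$
Indeed, put $x=t/m\le1$. For $j\le t$ we have $x^{j-t}\ge1$, so the left side is at most $x^{-t}\sum_j\binom mjx^j=x^{-t}(1+x)^m\le x^{-t}e^{xm}=(m/t)^te^t$.

For $d=1$, the known bound and (1) with $t=n$ give $Z_F(\mathbf f)\le(em/n)^n\le(e(k+1))^n=(e\,M(k,1))^n$, since $m/n<k+1$. So $c=e$ works for $d=1$.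

**Where the known bound stops.** For $d\ge2$, the bound $\binom{md}{n}\le(emd/n)^n\le(2ekd)^n$ would suffice if $M$ were of order $kd$. It is not in general. Take $k=2r$ with $r\ge2$, $d=4^{r-1}$, $m=kn$. Then $M\le2^k=4^r$, while
$$\binom{md}{n}\ge\Bigl(\frac{md}{n}\Bigr)^n=(kd)^n=\Bigl(\frac r2\,4^r\Bigr)^n\ge\Bigl(\frac r2\,M\Bigr)^n .$$
The bound is too weak by a factor $r/2$ per variable, and $r$ is unbounded. Lemma 2 below shows that $M$ is really of order $kd/r$ for a suitable parameter $r$, so what must be gained over the known bound is a factor $r^n$.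

## The bound with constant 1000, and its converse

For a closed set $X\subseteq K^N$, $\deg X$ denotes the *sum of the degrees of all its irreducible components*, where the degree of an irreducible affine variety is the degree of its projective closure. Thus $\deg K^n=1$, a point has degree $1$, and the parabola $y=x^2$ has degree $2$. The components may have different dimensions: $\{xz=yz=0\}\subseteq K^3$ is the plane $z=0$ together with the line $x=y=0$, and has degree $2$.

**Theorem 1.** If $m\ge n\ge1$ and $f_1,\dots,f_m$ have degree $\le d$ ($d\ge1$) in $n$ variables over a field $F$, then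
$$Z_F(\mathbf f)\le(1000\,M(\lfloor m/n\rfloor,d))^n .$$

So the conjecture is true with $c=1000$ (not optimized).

**Theorem 2.** Let $K$ be algebraically closed and let $X\subseteq K^N$ be a closed set of dimension at most $n$, $n\ge1$. Let $f_1,\dots,f_m\in K[x_1,\dots,x_N]$, $m\ge n$, and let $d\ge1$ be an integer with $\sum_i\deg f_i\le md$ (the zero polynomial is given degree $0$). Then
$$Z_X(\mathbf f)\le\deg X\cdot\bigl(1000\,M(\lfloor m/n\rfloor,d)\bigr)^n .$$

Only the average degree is bounded here.

**Theorem 3.**

(a) If $|F|\ge M(k,d)$, some $\mathbf f$ as in Theorem 1 has $Z_F(\mathbf f)\ge M(k,d)^n$. So Theorem 1 is tight up to the value of $c$.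

(b) The constant in the conjecture cannot be smaller than $e$.

(c) If $d\ge2^{k-1}$ then $M(k,d)=2^k$. Otherwise, with
$$D_s=\sum_{j<s}\binom{k-1}{j}\qquad\text{and}\qquad r=\max\{s\ge1:D_s\le d\},$$
we have $1\le r\le k-1$ and $\dfrac{kd}{8r}\le M(k,d)\le\dfrac{5kd}{r}$.

The number $D_s$ is the degree of each element in the family of all subsets of $[k]$ of size at most $s$: an element lies in $\binom{k-1}{j-1}$ sets of size $j$. So $r$ is the largest size up to which we can afford *all* subsets. For $k=3$ we have $D_1=1,D_2=3,D_3=4$; hence $r=1$ for $d=2$ and $r=2$ for $d=3$.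

**Theorem 2 implies Theorem 1.** Take $K=\overline F$, $N=n$, $X=K^n$. Then $\deg X=1$, $\sum_i\deg f_i\le md$, and $Z_F(\mathbf f)\le Z_{K^n}(\mathbf f)$ because $F^n\subseteq K^n$.

By Theorems 1 and 3, over fields with at least $M(k,d)$ elements the maximum number of zero-patterns lies between $M(k,d)^n$ and $(1000\,M(k,d))^n$, and the optimal absolute constant lies in $[e,1000]$. Its value is not determined here.

## Cutting a variety by one of the polynomials

Before the descent can count anything we must bound the number of varieties it can reach. Two facts from algebraic geometry are needed.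

**Krull's theorem.** If $W\subseteq K^N$ is irreducible and closed and $f\not\equiv0$ on $W$, then every irreducible component of $W\cap\{f=0\}$ has dimension $\dim W-1$. (The intersection may be empty.)

**Bezout's theorem** (Hartshorne, *Algebraic Geometry*, Thm. I.7.7). If $V\subseteq\mathbb P^N$ is a projective variety of dimension $\ge1$ and $H$ is an irreducible hypersurface not containing $V$, then the degrees of the irreducible components of $V\cap H$, weighted with positive integer multiplicities, sum to $\deg V\cdot\deg H$.

**Affine form.** If $W\subseteq K^N$ is irreducible and closed and $f\not\equiv0$ on $W$, then the irreducible components $C$ of $W\cap\{f=0\}$ satisfy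
$$\sum_C\deg C\le\deg f\cdot\deg W. \tag{2}$$

*Proof.* The polynomial $f$ is not zero. If $f$ is a nonzero constant, or if $\dim W=0$ (so $W$ is a point at which $f$ does not vanish), the intersection is empty. Otherwise $\dim W\ge1$ and $f$ is not constant. A component $C$ is irreducible and lies in $\{f=0\}$, so it lies in $\{g=0\}$ for some irreducible factor $g$ of $f$. It is maximal among irreducible closed subsets of $W\cap\{f=0\}$, hence also among those of the smaller set $W\cap\{g=0\}$; so $C$ is a component of $W\cap\{g=0\}$.

Now fix $g$. It does not vanish identically on $W$, since $f$ does not. Let $H$ be the hypersurface in $\mathbb P^N$ of the homogenization of $g$, which is irreducible of degree $\deg g$. Then $H$ meets $K^N$ in $\{g=0\}$, so $H\not\supseteq\overline W$. For each component $C$ of $W\cap\{g=0\}$ the closure $\overline C$ is an irreducible closed subset of $\overline W\cap H$ of dimension $\dim W-1$. The set $\overline W\cap H$ has no irreducible closed subset of larger dimension, so $\overline C$ is one of its components. Distinct $C$ have distinct closures,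 since $C=\overline C\cap K^N$. As the multiplicities are at least $1$, Bezout's theorem gives $\sum_C\deg C\le\deg g\cdot\deg W$ over the components of $W\cap\{g=0\}$. Sum over the distinct irreducible factors $g$ of $f$; their degrees add up to at most $\deg f$. $\square$

## The descent inequality

**Lemma 1.** Let $X\subseteq K^N$ be an irreducible closed set of dimension $\nu$, and let $D=\sum_i\deg f_i$. Let $t_1,\dots,t_\nu$ be positive reals. Put $B_0=1$ and $B_b=\#\{R\subseteq[m]:|R|<t_b\}$ for $1\le b\le\nu$. Then
$$Z_X(\mathbf f)\le\deg X\sum_{b=0}^{\nu}B_b\prod_{b'=b+1}^{\nu}\frac{D}{t_{b'}}. \tag{3}$$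

**Step 1: count the varieties that can be reached.** The purpose is to bound the number of pairs (indices chosen, variety reached) without reference to $S$. Set $\mathcal W(\emptyset)=\{X\}$. For a sequence $(i_1,\dots,i_a)\in[m]^a$ let $\mathcal W(i_1,\dots,i_a)$ be the set of all irreducible components of $W\cap\{f_{i_a}=0\}$, over all $W\in\mathcal W(i_1,\dots,i_{a-1})$ with $f_{i_a}\not\equiv0$ on $W$. By Krull's theorem all members have dimension $\nu-a$. By (2) and induction on $a$, the degrees of the members of $\mathcal W(i_1,\dots,i_a)$ sum to at most $\deg X\prod_{j=1}^a\deg f_{i_j}$. (A variety that arises from several $W$ is counted only once, which only helps. A zero polynomial contributes the empty set.) Every degree is at least $1$, so the same bound holds for the number of members. Summing over all sequences, and expanding $D^a=(\sum_i\deg f_i)^a$,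
$$\sum_{(i_1,\dots,i_a)\in[m]^a}|\mathcal W(i_1,\dots,i_a)|\le\deg X\cdot D^a, \tag{4}$$
with $D^0=1$.

**Step 2: bound the number of patterns by weighted runs.** For each zero-pattern $S$ on $X$ fix a point $u_S\in X$ with this pattern, and run the descent for $u=u_S$. By construction $W_a\in\mathcal W(i_1,\dots,i_a)$. If a run stops after exactly $a$ moves, then at each $W_j$ with $0\le j\le a-1$, of dimension $\nu-j$, the descent did not stop, so $|N_S(W_j)|\ge t_{\nu-j}$. The probability of this run is therefore
$$\prod_{j=0}^{a-1}\frac1{|N_S(W_j)|}\le\prod_{b'=\nu-a+1}^{\nu}\frac1{t_{b'}} .$$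
For each $S$ the probabilities of all its runs sum to $1$. Let $P_a$ be the number of pairs ($S$, run of $S$ that stops after exactly $a$ moves). Then
$$Z_X(\mathbf f)=\sum_S\sum_{\text{runs of }S}\Pr(\text{run})\le\sum_{a=0}^{\nu}P_a\prod_{b'=\nu-a+1}^{\nu}\frac1{t_{b'}}. \tag{5}$$

**Step 3: encode the pairs.** The purpose is to bound $P_a$. Map a pair ($S$, run) to
$$(i_1,\dots,i_a;\;W_a;\;R),\qquad R=N_S(W_a).$$
This map is injective: $S=I(W_a)\cup R$ is recovered from the image, and so is the sequence $(i_1,\dots,i_a)$, which is the run. By (4) there are at most $\deg X\cdot D^a$ possibilities for $(i_1,\dots,i_a;W_a)$. For each of them, if $b=\nu-a\ge1$, then $|R|<t_b$ by the stopping rule, so there are at most $B_b$ possibilities for $R$. If $b=0$, then $W_a$ is irreducible of dimension $0$ and contains $u_S$, so $W_a=\{u_S\}$, hence $I(W_a)=S$ and $R=\emptyset$; there is $B_0=1$ possibility. Thus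
$$P_a\le\deg X\cdot D^a\,B_{\nu-a}.$$
Insert this in (5), put $b=\nu-a$, and distribute the $a$ factors $D$ over the $a$ factors $1/t_{b'}$. This is (3). $\square$

In the opening example, the pair $(S,(1))$ is encoded as $(1;\{x=0\};\{3\})$, and $S=\{1,2\}\cup\{3\}$ comes back.

## Large families with bounded degrees

We now bring in $M$. To use (3) we need $M$ to be large enough in three different senses.

**Lemma 2.** Suppose $d<2^{k-1}$ and let $D_s$ and $r$ be as in Theorem 3(c). Then $1\le r\le k-1$, and
$$\text{(i)}\ \ M\ge(k/r)^r,\qquad\text{(ii)}\ \ M\ge2^r,\qquad\text{(iii)}\ \ M\ge\frac{kd}{8r}.$$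

**Step 1: the range of $r$.** We have $D_1=1\le d<2^{k-1}=D_k$, and $D_s$ is nondecreasing in $s$ (constant for $s\ge k$). So $1\le r\le k-1$.

**Step 2: parts (i) and (ii), from all small sets.** In the family of all subsets of $[k]$ of size $\le r$ each element has degree $D_r\le d$, so $M\ge\sum_{j\le r}\binom kj$. This is at least $\binom kr=\prod_{i=0}^{r-1}\frac{k-i}{r-i}\ge(k/r)^r$, and at least $\sum_{j\le r}\binom rj=2^r$.

**Step 3: part (iii) when $d\le2D_r$.** In this case the small sets alone nearly exhaust the degrees. Using $\binom kj=\frac kj\binom{k-1}{j-1}$,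
$$M\ge\sum_{j=1}^r\binom kj=\sum_{j=1}^r\frac kj\binom{k-1}{j-1}\ge\frac kr\sum_{j=1}^r\binom{k-1}{j-1}=\frac krD_r\ge\frac{kd}{2r}.$$

**Step 4: part (iii) when $d>2D_r$.** Now more than half of the allowed degree is unused, and we spend it on sets of size $q=r+1\le k$. Put $d'=d-D_r$. Then $d'>d/2$, and since $d<D_{r+1}$,
$$1\le d'<D_{r+1}-D_r=\binom{k-1}{q-1}.$$
Let $N=\lfloor kd'/q\rfloor$. Then $N\le\frac kq\binom{k-1}{q-1}=\binom kq$, so there are families of $N$ distinct $q$-subsets of $[k]$. Also $kd'/q\ge1$, and $\lfloor y\rfloor\ge y/2$ for $y\ge1$, so $N\ge\frac{kd'}{2q}$.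

*There is a family of $N$ distinct $q$-subsets in which any two degrees differ by at most $1$.* Take a family that minimizes $\sum_x\deg(x)^2$. Suppose $\deg x\ge\deg y+2$. Then more members contain $x$ but not $y$ than contain $y$ but not $x$. The map $A\mapsto(A\setminus\{x\})\cup\{y\}$ is injective on the members of the first kind, and its values are $q$-sets that contain $y$ but not $x$. The family has fewer members of this second kind than there are values, so for some $A$ the value is not in the family. Replace this $A$ by its value. Then $\deg x$ drops by $1$, $\deg y$ rises by $1$, and the sum of squares changes by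
$$(\deg x-1)^2-(\deg x)^2+(\deg y+1)^2-(\deg y)^2=2(\deg y-\deg x+1)<0,$$
a contradiction.

*In this family all degrees are at most $d'$.* The degrees sum to $Nq\le kd'$. If one degree were $\ge d'+1$, all would be $\ge d'$ and the sum would exceed $kd'$.

Add all sets of size $\le r$; these are different from the $q$-sets. All degrees are now at most $D_r+d'=d$. Hence
$$M\ge N\ge\frac{kd'}{2(r+1)}\ge\frac{kd}{4(r+1)}\ge\frac{kd}{8r}. \qquad\square$$

## Thresholds that fail

Everything now depends on the choice of $t_1,\dots,t_\nu$ in (3). Take $X=K^n$ and aim for $(CM)^n$ with an absolute constant $C$. Large thresholds help the products $\prod D/t_{b'}$; small thresholds help the $B_b$.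

**Always going to the bottom.** The first thing to try is to stop only when $N_S(W)$ is empty, that is, $t_b=1$ for all $b$. Then $B_b=1$, and the right side of (3) is $\sum_{a=0}^nD^a\ge D^n$. Already for $d=1$, $m=kn$ and all $f_i$ of degree $1$, this is at least $(kn)^n$, which is larger than $(C(k+1))^n$ as soon as $kn>C(k+1)$. A factor of about $n^n$ is lost.

**Thresholds proportional to $rb$.** Let $d<2^{k-1}$ and try $t_b=\delta rb$ with a small constant $\delta>0$. The two extreme terms of (3) are then satisfactory.

* For $b=0$: $D\le md\le2nkd$ and Lemma 2(iii) give $D/r\le16nM$. So $\prod_{b'=1}^nD/(\delta rb')\le(16nM/\delta)^n/n!\le(16eM/\delta)^n$. Both the lost $n^n$ and the factor $r^n$ have been recovered.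
* For $b=n$: $\delta rn\le m$ and $m\le2kn$, so (1) gives $B_n\le\bigl((2e/\delta)^{\delta}(k/r)^{\delta}\bigr)^{rn}$. Since $(k/r)^r\le M$ and $2^r\le M$, this is at most $M^n$ once $\delta$ is so small that $\delta\log_2(2e/\delta)+\delta\le1$.

The intermediate terms break the argument, for every fixed $\delta>0$. The reason is that a set $R$ of about $\delta rb$ indices is chosen from about $kn$, so for $b$ much smaller than $n$ there is an extra factor $(n/b)^{\delta rb}$, which $M^b$ cannot absorb. Here is the computation. Take $k=2r$, $d=4^{r-1}$, $m=kn$, all degrees equal to $d$. Since $\sum_{j<r}\binom{2r-1}j$ is half of $2^{2r-1}$, we have $D_r=4^{r-1}=d$; as $D_s$ is strictly increasing for $s\le k$, this $r$ is the one of Lemma 2. Also $M\le4^r$. Fix an integer $q\geq 1$ with $2q/\delta\ge2^{4/\delta}$, let $q$ divide $n$, and look at $b=n/q$. With $t=\delta rb$ we have $m/t=2q/\delta\ge1$. Let $s$ be the largest integer $<t$; for $r$ large, $1\le s<t\le m$ and $s\ge t-1$. Then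
$$B_b\ge\binom ms\ge\Bigl(\frac ms\Bigr)^s\ge\Bigl(\frac mt\Bigr)^{t-1}=\frac{\delta}{2q}\Bigl(\frac{2q}\delta\Bigr)^{\delta rb}\ge\frac\delta{2q}\,16^{rb}\ge\frac\delta{2q}\,4^{rb}M^b .$$
Moreover $\frac{D}{\delta rb'}=\frac{2rn\,4^{r-1}}{\delta rb'}=\frac n{b'}\cdot\frac{4^r}{2\delta}\ge\frac M{2\delta}$. So the term of (3) with this $b$ is at least
$$\frac\delta{2q}\cdot4^{rn/q}\cdot\min\Bigl(1,\frac1{2\delta}\Bigr)^n\cdot M^n .$$
Here $q$ and $\delta$ are fixed, so for $r$ large and then $n$ large this exceeds $(CM)^n$ for any given $C$.

So the threshold must be lowered for small $b$, by just enough to pay for $(n/b)^{\delta rb}$. Since $\log\bigl((n/b)^{\delta rb}\bigr)=\delta rb\log(n/b)$, it suffices to let $\delta$ depend on $b$ and be of order $1/(1+\log(n/b))$. The price is a factor $\prod_b(1+\log(n/b))$ in the products $\prod D/t_{b'}$. It is affordable: $1+\log(n/b)\le n/b$, and $\prod_{b=1}^n n/b=n^n/n!\le e^n$.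

## Logarithmically damped thresholds: proof of Theorem 2

If $X=\emptyset$ there is nothing to prove, so let $X\ne\emptyset$; then $\deg X\ge1$. Note $m<(k+1)n\le2kn$ and $kn\le m$.

**Case A: $d\ge2^{k-1}$.** Here the trivial bound suffices. We have $M=2^k$ and
$$Z_X(\mathbf f)\le2^m\le2^{(k+1)n}=(2M)^n .$$

**Case B: $d<2^{k-1}$.** Let $r$ be as in Lemma 2 and $L=\log_2M$. Lemma 2(i),(ii) say
$$r\log_2(k/r)\le L,\qquad r\le L. \tag{6}$$
For $1\le b\le n$ define
$$\lambda_b=\log(n/b)\ge0,\qquad\delta_b=\frac1{8(1+\lambda_b)},\qquad t_b=\delta_b\,r\,b .$$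

**Step 1: early stops are cheap.** We show that
$$B_b\le M^b\qquad(1\le b\le n). \tag{7}$$
Since $r\le k$ and $b\le n$, we have $0<t_b\le kn/8\le m$, so (1) applies with $t=t_b$. Write $\delta=\delta_b$, $\lambda=\lambda_b$. Using $m\le2kn$,
$$\log_2B_b\le t_b\log_2\frac{em}{t_b}\le\delta rb\,\log_2\frac{2ekn}{\delta rb}
=\delta b\cdot r\Bigl[1+\log_2e+\log_2\frac kr+\log_2\frac1\delta+\lambda\log_2e\Bigr],$$
because $\log_2(n/b)=\lambda\log_2e$. Next, $\log(1+\lambda)\le\lambda$ gives
$$\log_2\frac1\delta=3+\log_2(1+\lambda)\le3+\lambda\log_2e .$$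
By (6), the term $r\log_2(k/r)$ is at most $L$, and every other $r$ may be replaced by $L$. Therefore
$$\log_2B_b\le\delta bL\bigl[(1+\log_2e)+1+(3+\lambda\log_2e)+\lambda\log_2e\bigr]=\delta bL\bigl[5+(1+2\lambda)\log_2e\bigr].$$
Since $\log_2e<1.45$, the bracket is at most $6.5+2.9\lambda\le8(1+\lambda)=1/\delta$. So $\log_2B_b\le bL$, which is (7).

**Step 2: each move costs little.** We show that
$$\frac D{t_b}\le128\,M\Bigl(\frac nb\Bigr)^2\qquad(1\le b\le n). \tag{8}$$
By hypothesis $D=\sum_i\deg f_i\le md\le2nkd$, and Lemma 2(iii) says $kd/r\le8M$; so $D/r\le16nM$. Since $1+\lambda_b\le e^{\lambda_b}=n/b$,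
$$\frac D{t_b}=\frac{8(1+\lambda_b)}{b}\cdot\frac Dr\le128M(1+\lambda_b)\frac nb\le128M\Bigl(\frac nb\Bigr)^2 .$$

**Step 3: assemble.** Let $Y$ be an irreducible component of $X$, of dimension $\nu\le n$. Apply Lemma 1 to $Y$ with $t_1,\dots,t_\nu$. By (7), and $B_0=1=M^0$, and (8),
$$Z_Y(\mathbf f)\le\deg Y\sum_{b=0}^{\nu}M^b\,(128M)^{\nu-b}\prod_{b'=b+1}^{\nu}\Bigl(\frac n{b'}\Bigr)^2 .$$
All factors $(n/b')^2$ with $1\le b'\le n$ are at least $1$, so each product is at most $\prod_{b'=1}^n(n/b')^2=(n^n/n!)^2\le e^{2n}$; here $n^n/n!\le\sum_jn^j/j!=e^n$. Hence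
$$Z_Y(\mathbf f)\le\deg Y\cdot e^{2n}M^\nu\sum_{b=0}^\nu128^{\nu-b}\le\deg Y\cdot e^{2n}M^\nu\,128^\nu\cdot\frac{128}{127}.$$
Since $\nu\le n$, $M\ge1$ and $\frac{128}{127}\le(\frac{128}{127})^n$,
$$Z_Y(\mathbf f)\le\deg Y\Bigl(\frac{128^2}{127}\,e^2M\Bigr)^n\le\deg Y\cdot(1000M)^n,$$
because $\frac{128^2}{127}e^2<954$. Every point of $X$ lies on some component, so $Z_X(\mathbf f)\le\sum_YZ_Y(\mathbf f)$, and $\sum_Y\deg Y=\deg X$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## Block constructions, the constant $e$, and the size of $M(k,d)$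

**Proof of Theorem 3(a).** The purpose is to turn an extremal set system into polynomials in one variable and to repeat it in each variable. Let $\mathcal F$ be a family of $M(k,d)$ subsets of $[k]$ with all degrees $\le d$, and choose distinct $\alpha_A\in F$ for $A\in\mathcal F$, which is possible as $|F|\ge M(k,d)$. For $j\le k$ put
$$g_j(x)=\prod_{A\in\mathcal F,\ A\ni j}(x-\alpha_A).$$
Its degree is the degree of $j$ in $\mathcal F$, so at most $d$. Since the $\alpha_A$ are distinct, $g_j(\alpha_A)=0$ if and only if $j\in A$. Take the $kn$ polynomials $g_j(x_l)$ ($j\le k$, $l\le n$) and $m-kn$ further polynomials equal to $1$. At the point $(\alpha_{A_1},\dots,\alpha_{A_n})$ with $A_l\in\mathcal F$, the polynomial $g_j(x_l)$ vanishes exactly when $j\in A_l$. So the pattern determines $(A_1,\dots,A_n)$, and there are at least $M(k,d)^n$ patterns.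

For instance, $\mathcal F=\{\emptyset,\{1\},\{2\},\{3\},\{1,2,3\}\}$ with $k=3$, $d=2$ gives $g_j=(x-\alpha_{\{j\}})(x-\alpha_{\{1,2,3\}})$, and five patterns per variable.

**Proof of Theorem 3(b).** Here linear polynomials in general position do better than blocks. Let $d=1$ and $m=kn$ with $k\ge2$, so that $M(k,1)=k+1$. Over an infinite field take distinct $\tau_1,\dots,\tau_m$ and
$$f_i(x)=\tau_i^n+\sum_{j=1}^nx_j\tau_i^{j-1},$$
polynomials of degree $1$ in $x_1,\dots,x_n$. For an $n$-subset $A\subseteq[m]$ write $\prod_{i\in A}(T-\tau_i)=T^n+\sum_{j=1}^nx_jT^{j-1}$. At the point $x$ with these coordinates, $f_i(x)$ is the value of this product at $T=\tau_i$, so it vanishes exactly when $i\in A$: the pattern is $A$. Hence $Z\ge\binom{kn}n$, and a valid constant $c$ satisfies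
$$c\ge\frac{1}{k+1}\binom{kn}n^{1/n}\qquad\text{for all }n\ge1,\ k\ge2. \tag{9}$$

To evaluate the limit as $n\to\infty$, let $p=1/k$ and consider the terms $T_j=\binom{kn}jp^j(1-p)^{kn-j}$, $0\le j\le kn$, which sum to $1$. The ratio $T_{j+1}/T_j=\frac{kn-j}{(j+1)(k-1)}$ is $\ge1$ exactly when $kn\ge kj+k-1$, that is, when $j\le n-1+\frac1k$, that is, when $j\le n-1$. So $T_n$ is the largest of $kn+1$ terms, and $\frac1{kn+1}\le T_n\le1$. Taking $n$-th roots, $\binom{kn}n^{1/n}p(1-p)^{k-1}\to1$, that is,
$$\binom{kn}n^{1/n}\to k\Bigl(\frac k{k-1}\Bigr)^{k-1}=k\Bigl(1+\frac1{k-1}\Bigr)^{k-1}.$$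
By (9), $c\ge\frac k{k+1}\bigl(1+\frac1{k-1}\bigr)^{k-1}$ for every $k\ge2$. The right side tends to $e$ as $k\to\infty$, so $c\ge e$.

**Proof of Theorem 3(c).** If $d\ge2^{k-1}$, the family of all subsets is allowed, so $M(k,d)=2^k$. If $d<2^{k-1}$, the range of $r$ and the lower bound are in Lemma 2. For the upper bound, take any family of subsets of $[k]$ with all degrees $\le d$; we count its large and its small members separately.

*Members of size $>r$.* The sizes of all members sum to the sum of the degrees, at most $kd$. So at most $kd/(r+1)$ members have size $\ge r+1$.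

*Members of size $\le r$.* There are at most $\sum_{j\le r}\binom kj$ of them. If $j<r/2$, then $j\le r-j\le k-j$, and binomial coefficients $\binom ki$ with $j\le i\le k-j$ are at least $\binom kj$; so $\binom kj\le\binom k{r-j}$. The map $j\mapsto r-j$ sends the indices $j<r/2$ injectively to indices in $(r/2,r]$. Hence the part of the sum with $j<r/2$ is at most the part with $j\ge r/2$. In the latter part $j\ge1$, because $r\ge1$. Therefore
$$\sum_{j\le r}\binom kj\le2\sum_{r/2\le j\le r}\binom kj=2\sum_{r/2\le j\le r}\frac kj\binom{k-1}{j-1}\le\frac{4k}r\sum_{j=1}^r\binom{k-1}{j-1}=\frac{4k}rD_r\le\frac{4kd}r .$$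

Altogether
$$M(k,d)\le\frac{kd}{r+1}+\frac{4kd}r\le\frac{5kd}r. \qquad\blacksquare$$
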